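# Eulerian quasigroups exist in every order except 2, 3 and 4

## 1. Quasigroups, the walk on ordered pairs, and intercalates

Permutations are composed from right to left: $\rho\circ\tau$ means "first $\tau$, then $\rho$". We write $(p\,q)$ for the transposition of $p$ and $q$, and fixed points count as cycles (of length 1).

**Quasigroup.** A quasigroup of order $n$ is a set $Q$ with $|Q|=n$ and a binary operation $\circ$ such that for all $a,b\in Q$ each of the equations $a\circ x=b$ and $y\circ a=b$ has a unique solution $x\in Q$, respectively $y\in Q$. In other words, the Cayley table is a Latin square: every symbol occurs once in each row and once in each column. For example, if $F$ is a finite field and $p,r\in F\setminus\{0\}$, $c\in F$, then $x\circ y=px+ry+c$ is a quasigroup, since we can solve for $x$ and for $y$. Call these the *affine* quasigroups over $F$.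

**Walk map.** For a quasigroup $(Q,\circ)$ put
$$T:Q\times Q\to Q\times Q,\qquad T(x,y)=(y,\;x\circ y).$$
This is a permutation of the $n^2$ ordered pairs: from $(y,z)$ we recover $x$ as the unique solution of $x\circ y=z$. If we start with $s_1=x$, $s_2=y$ and put $s_{j+2}=s_j\circ s_{j+1}$, then $(s_j,s_{j+1})=T^{\,j-1}(x,y)$. So following the sequence means walking along a cycle of $T$. For example, on $\mathbb Z_3$ with $x\circ y=x+y$, the start $0,1$ gives
$$0,1,1,2,0,2,2,1,\ (0,1,\dots)$$
with pairs $01,11,12,20,02,22,21,10$. Thus $T$ has two cycles, this one of length $8$ and the fixed point $(0,0)$.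

**Eulerian quasigroup.** A quasigroup of order $n$ is Eulerian if for some $x,y\in Q$ the $n^2$ pairs $(s_j,s_{j+1})$, $1\le j\le n^2$, are pairwise distinct. Equivalently, every ordered pair of elements of $Q$ occurs exactly once as consecutive terms in one period of the sequence. There are only $n^2$ pairs in all, so this says that the $T$-orbit of $(x,y)$ is everything:
$$Q\text{ is Eulerian}\iff T\text{ is a single }n^2\text{-cycle}.\tag{1}$$
The example $(\mathbb Z_3,+)$ is not Eulerian; it misses by one pair. Here is an Eulerian quasigroup of order $5$: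

| $\circ$ | 0 | 1 | 2 | 3 | 4 |
|---|---|---|---|---|---|
| 0 | 3 | 2 | 0 | 1 | 4 |
| 1 | 1 | 4 | 2 | 3 | 0 |
| 2 | 4 | 1 | 3 | 0 | 2 |
| 3 | 0 | 3 | 4 | 2 | 1 |
| 4 | 2 | 0 | 1 | 4 | 3 |

Rows and columns are permutations. From $0,0$ the sequence is
$$0,0,3,1,3,3,2,4,2,1,1,4,0,2,0,4,4,3,4,1,0,1,2,2,3,\ (0,0,\dots)$$
and its 25 consecutive pairs
$$00,03,31,13,33,32,24,42,21,11,14,40,02,20,04,44,43,34,41,10,01,12,22,23,30$$
are all distinct.

**Isotopy.** We say that a quasigroup on the underlying set of an abelian group $(G,+)$ is isotopic to $G$ if $x\circ y=\gamma(\alpha(x)+\beta(y))$ with permutations $\alpha,\beta,\gamma$ of $G$. For example, $x\circ y=2x+2y+1$ on $\mathbb Z_3$ is isotopic to $\mathbb Z_3$, with $\alpha=\beta$ the doubling map and $\gamma(u)=u+1$.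

**Automorphism.** An automorphism of $(Q,\circ)$ is a bijection $\varphi$ of $Q$ with $\varphi(x\circ y)=\varphi(x)\circ\varphi(y)$. For $x\circ y=2x+2y$ on $\mathbb Z_3$ every translation $x\mapsto x+u$ is an automorphism, because $2u+2u=u$.

**Intercalate.** Rows $r\ne r'$ and columns $c\neq c'$ form an intercalate if
$$r\circ c=r'\circ c'\qquad\text{and}\qquad r\circ c'=r'\circ c .$$
The four cells then carry only two symbols, placed crosswise. *Switching* the intercalate means interchanging these two symbols in the four cells; each of the two rows and two columns keeps its set of symbols, so the result is again a Latin square. In the table of order 5, rows $0,1$ and columns $0,3$ form an intercalate: $0\circ0=1\circ3=3$ and $0\circ3=1\circ0=1$.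

With the definitions in place, the question is: **for which $n$ is there an Eulerian quasigroup of order $n$?** The problem comes from "Circular Designs Balanced For Neighbours At Distances One And Two" (https://rabailey23.github.io/web/rab4scmhand.pdf). It is given as known that orders $2,3,4$ are impossible, and the conjecture is that every $n\ge5$ is possible. We prove the conjecture.

**Theorem 1.** For every $n\ge 5$ there is an Eulerian quasigroup of order $n$. Hence, with the cases of small order, an Eulerian quasigroup of order $n$ exists if and only if $n\notin\{2,3,4\}$.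

## 2. Orders one to four by hand

In order 1 there is one pair and $T$ is a 1-cycle, so the unique quasigroup of order 1 is Eulerian.

**Proposition 2.** There is no Eulerian quasigroup of order $2$, $3$ or $4$.

**Order 2.** There are two Latin squares on $\mathbb Z_2$, namely $x+y$ and $x+y+1$. The first fixes the pair $(0,0)$, the second fixes $(1,1)$ since $1+1+1=1$. A 4-cycle has no fixed point.

For orders 3 and 4 we first reduce to group tables. These facts are classical (see Dénes–Keedwell, *Latin Squares and their Applications*), and short enough to prove.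

**Reduction to group tables.** Take a Latin square on $\{0,\dots,n-1\}$. Permute the columns so that the top row is $0,1,\dots,n-1$; then permute the other rows so that the left column is $0,1,\dots,n-1$. Call the result *reduced*. Permuting rows and columns, or relabeling symbols, stays within one isotopy class, so it suffices to identify the reduced squares.

For $n=3$, the entry in cell $(1,1)$ is $0$ or $2$. If it is $0$, row 1 is $1,0,2$ and column 2 contains $2$ twice. So it is $2$, row 1 is $1,2,0$, row 2 is $2,0,1$, and this is the table of $\mathbb Z_3$.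

For $n=4$, the entry $e$ in cell $(1,1)$ is $2$, $3$ or $0$.

* If $e=2$: row 1 still needs $0,3$, and column 3 already has a $3$, so row 1 is $1,2,3,0$. In the same way column 1 is $1,2,3,0$. Row 2 begins $2,3$ and needs $0,1$; column 3 already has $0$, so row 2 is $2,3,0,1$. Then row 3 is $3,0,1,2$. This is $\mathbb Z_4$.
* If $e=3$: exchange the names $2$ and $3$ for rows, columns and symbols simultaneously. The square stays reduced and now has $e=2$, so it is isotopic to $\mathbb Z_4$.
* If $e=0$: row 1 needs $2,3$ and column 2 already has $2$, so row 1 is $1,0,3,2$; likewise column 1 is $1,0,3,2$. Row 2 is $2,3$ followed by $0,1$ or $1,0$. If row 2 is $2,3,0,1$, then row 3 is $3,2,1,0$, which is $\mathbb Z_2^2$. If row 2 is $2,3,1,0$, then row 3 is $3,2,0,1$. In this last case the entry in cell $(2,2)$ is $1$; exchange the names $1$ and $2$ for rows, columns and symbols simultaneously. The square stays reduced and now has $2$ in cell $(1,1)$, so it is isotopic to $\mathbb Z_4$.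

**Order 3.** So $x\circ y=\gamma(\alpha(x)+\beta(y))$ on $\mathbb Z_3$. Every permutation of $\mathbb Z_3$ is affine, since there are $3!=6$ permutations and $2\cdot3=6$ maps $u\mapsto au+b$ with $a=\pm1$. Hence $x\circ y=px+qy+c$ with $p,q\in\{1,-1\}$. If $p+q\neq1$ in $\mathbb Z_3$, there is $x$ with $(1-p-q)x=c$; then $x\circ x=x$ and $(x,x)$ is fixed by $T$. If $p+q=1$, then $p=q=-1$ (the sums $1+1=2$ and $1-1=0$ are excluded). In this case $s_j+s_{j+1}+s_{j+2}=c$ for all $j$, so $s_{j+3}=s_j$, and all cycles of $T$ have length at most $3<9$.

**Order 4.** The aim is to show that $T$ is an even permutation; a 16-cycle is odd. Write $T=\sigma\circ V$ with $V(x,y)=(x\circ y,\,y)$ and $\sigma(x,y)=(y,x)$. The swap $\sigma$ consists of $\binom42=6$ transpositions, so $\operatorname{sgn}\sigma=+1$. The map $V$ preserves each set of pairs with fixed $y$ and acts there as the column permutation $x\mapsto x\circ y$, so $\operatorname{sgn}V$ is the product of the signs of the four column permutations. With $x\circ y=\gamma(\alpha(x)+\beta(y))$ and $G=\mathbb Z_4$ or $\mathbb Z_2^2$, as $y$ runs over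 $G$ so does $\beta(y)$, and
$$\operatorname{sgn}V=(\operatorname{sgn}\gamma\,\operatorname{sgn}\alpha)^4\prod_{c\in G}\operatorname{sgn}(u\mapsto u+c)=\prod_{c\in G}\operatorname{sgn}(u\mapsto u+c).$$
For $\mathbb Z_4$ the translations by $0,1,2,3$ have signs $+,-,+,-$; for $\mathbb Z_2^2$ each nonzero translation is a product of two transpositions. In both cases the product is $+1$. Hence $\operatorname{sgn}T=+1$, and $T$ is not a 16-cycle. $\blacksquare$

## 3. Affine quasigroups fail, and symmetry is limited

The first thing to try for larger $n$ is algebra: an affine quasigroup $x\circ y=px+ry+c$ over a finite field $F$ with $|F|\ge 2$. If $p+r\neq1$, we solve $(1-p-r)x=c$ and get a fixed pair $(x,x)$, so it is not Eulerian. If $p+r=1$, there may be no fixed pair, but now every translation is an automorphism: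
$$(x+u)\circ(y+u)=x\circ y+(p+r)u=x\circ y+u .$$
The next theorem shows that this much symmetry is also fatal.

**Theorem 3.** The automorphism group of an Eulerian quasigroup of order $n$ is trivial, or has order $2$; the latter is possible only if $n\equiv2\pmod4$.

*Proof.*

**Step 1: automorphisms are powers of $T$.** If $\varphi$ is an automorphism, then
$$(\varphi\times\varphi)\,T(x,y)=(\varphi(y),\varphi(x\circ y))=(\varphi(y),\varphi(x)\circ\varphi(y))=T(\varphi(x),\varphi(y)),$$
so $\varphi\times\varphi$ commutes with $T$. A permutation commuting with a cycle through all points is a power of that cycle: if it sends a point $p$ to $T^{e}(p)$, it sends $T^j(p)$ to $T^{j+e}(p)$ for all $j$. So the group $\mathrm{Aut}$ embeds, via $\varphi\mapsto\varphi\times\varphi$, in the cyclic group $\langle T\rangle$ of order $n^2$. A power of $T$ other than the identity fixes no pair. If $\varphi$ fixes $x\in Q$ then $\varphi\times\varphi$ fixes $(x,x)$, so $\varphi$ is the identity. Hence all orbits of $\mathrm{Aut}$ on $Q$ have the same size $r:=|\mathrm{Aut}|$.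

**Step 2: choose coordinates.** Suppose $r>1$; put $n=rt$ and $L=n^2/r=t^2r$. The unique subgroup of order $r$ of $\langle T\rangle$ is $\langle T^L\rangle$, so there is a generator $\varphi$ of $\mathrm{Aut}$ with $\varphi\times\varphi=T^L$. For the sequence $(s_j)$ this says $s_{j+L}=\varphi(s_j)$ for all $j$. Identify $Q$ with $\mathbb Z_r\times\{1,\dots,t\}$ so that $\varphi(x,i)=(x+1,i)$, and write $s_j=(x_j,i_j)$.

**Step 3: compute one sum in two ways.** By telescoping, in $\mathbb Z_r$,
$$\sum_{j=1}^{L}(x_{j+1}-x_j)=x_{L+1}-x_1=1 .$$
On the other hand, the $L$ pairs $(s_j,s_{j+1})$, $1\le j\le L$, are $L$ consecutive points of the $n^2$-cycle $T$, so they represent each orbit of $T^L=\varphi\times\varphi$ on $Q^2$ exactly once. The orbit of $((x,i),(x',i'))$ is determined by $(i,i',d)$ with $d=x'-x\in\mathbb Z_r$, and all $t^2r$ triples occur. Summing $d$ over all orbits,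
$$1\equiv t^2(0+1+\dots+(r-1))=t^2\cdot\frac{r(r-1)}2\pmod r .$$
If $r>1$ is odd, the right side is $0$ modulo $r$, a contradiction. If $r$ is even, the right side is a multiple of $r/2$, and so is $r$; hence $r/2$ divides $1$ and $r=2$. Then the congruence reads $1\equiv t^2\pmod 2$, so $t$ is odd and $n=2t\equiv2\pmod4$. $\blacksquare$

So no affine quasigroup over $F$ is Eulerian. When $p+r=1$ we have $|F|\ge3$ (over $\mathbb F_2$ the only choice is $p=r=1$, with $p+r=0$), and the translations form a group of at least $3$ automorphisms.

The lesson is that symmetry and the Eulerian property exclude each other almost completely. Yet symmetry is what makes a construction for all $n$ manageable. The way out has two stages: build a highly symmetric quasigroup whose $T$ has only *three* cycles, and then break the symmetry in eight cells of the table so that the three cycles join into one. We begin with the tool for the second stage.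

## 4. How switching an intercalate changes the cycles

**Lemma 4.** Let $\rho$ be a permutation and $p\neq q$.

* (a) If $p,q$ lie in different cycles of $\rho$, then in $\rho\circ(p\,q)$ these two cycles are merged into one.
* (b) If $p,q$ lie in one cycle $(p\,x_1\dots x_a\,q\,y_1\dots y_b)$ of $\rho$, then in $\rho\circ(p\,q)$ it splits into $(p\,y_1\dots y_b)$ and $(q\,x_1\dots x_a)$.
* (c) If $P,R,U,S$ are distinct points occurring in this cyclic order on one cycle of $\rho$, then $\rho\circ(P\,U)\circ(R\,S)$ has again a single cycle on the points of that cycle.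

All other cycles are unchanged in each case.

*Proof.* The map $\rho\circ(p\,q)$ agrees with $\rho$ except that $p\mapsto\rho(q)$ and $q\mapsto\rho(p)$. In (a), with cycles $(p\,x_1\dots x_a)$ and $(q\,y_1\dots y_b)$, this gives the one cycle $(p\,y_1\dots y_b\,q\,x_1\dots x_a)$. In (b), from $p$ we go to $y_1,\dots,y_b$ and back to $p$; from $q$ we go to $x_1,\dots,x_a$ and back to $q$. For (c), apply (b) with $p=P$, $q=U$: the points strictly between $P$ and $U$, among them $R$, end up in the cycle of $U$, while the points strictly between $U$ and $P$, among them $S$, end up in the cycle of $P$. So $R$ and $S$ are in different cycles, and by (a) the transposition $(R\,S)$ merges them. $\blacksquare$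

**Lemma 5.** If rows $r,r'$ and columns $c,c'$ form an intercalate, then switching it replaces $T$ by
$$T\circ\big((r,c)\,(r',c)\big)\circ\big((r,c')\,(r',c')\big).$$

*Proof.* After the switch, the cell $(r,c)$ holds the old entry of $(r',c)$ and vice versa; the same holds in column $c'$. So the new map sends $(r,c)$ to $(c,\,r'\circ c)=T(r',c)$ and $(r',c)$ to $T(r,c)$, likewise in column $c'$, and agrees with $T$ elsewhere. $\blacksquare$

Each transposition changes the number of cycles by $\pm1$, so *switching an intercalate does not change the parity of the number of cycles of $T$*. For example, on $\mathbb Z_2$ the whole table of $x+y$ is an intercalate, and switching it gives $x+y+1$. The cycles change from $\{(0,0)\}$ and $(0,1)\to(1,1)\to(1,0)$ to $\{(1,1)\}$ and $(0,0)\to(0,1)\to(1,0)$: two before, two after. If we want to end with one cycle, we must start with an odd number. That is why we aim for three.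

## 5. Quasigroups on $\mathbb Z_m\cup\{\infty_i\}$ with three cycles

We want a quasigroup of order $n=m+k$ on $\mathbb Z_m$ together with $k$ extra points $\infty_i$, in which translation by $\mathbb Z_m$, fixing every $\infty_i$, is an automorphism. Let us see what this asks of the sequence. If $x,y\in\mathbb Z_m$ are consecutive terms and $d=y-x$, then translation invariance says that $x\circ y$ is either $x+e$ with $e$ depending only on $d$, or some $\infty_i$ depending only on $d$. In the first case the next difference is $e-d$, so one difference determines the next. Hence between two consecutive $\infty$'s the sequence runs through a fixed *run* of differences. This suggests describing the quasigroup by its runs.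

**The ingredients.** Let $K=(I,*)$ be a quasigroup of order $k\ge2$, with two distinguished elements $0\ne1$ of $I$, such that

(K) $0*j=j$ for all $j\in I$, and $T_K:(i,j)\mapsto(j,i*j)$ has exactly two cycles: $\{(0,0)\}$ and one of length $k^2-1$.

Let $m\ge2$. Suppose we are given

* a $k$-cycle $\pi$ on $I$, one cycle through all of $I$;
* for each $i\in I$ a nonempty sequence (the run) $W_i=(w_{i,1},\dots,w_{i,q_i})$ in $\mathbb Z_m$;
* for each $i\in I$ an element $\delta_i\in\mathbb Z_m$.

Here $W_i$ is the run of differences that follows $\infty_i$, the next infinite point after it is $\infty_{\pi(i)}$, and $\delta_i$ is the jump made across $\infty_i$. Write $f_i=w_{i,1}$ for the first entry of $W_i$, and $l_{\pi(i)}=w_{i,q_i}$ for the last entry of $W_i$; thus $l_i$ is the last difference *before* $\infty_i$. Let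
$$g=\sum_{i,j}w_{i,j}+\sum_i\delta_i .$$
We require

* (C1) the entries of all runs list each element of $\mathbb Z_m$ exactly once;
* (C2) the sums $w_{i,j}+w_{i,j+1}$ ($i\in I$, $1\le j<q_i$) together with the $\delta_i$ ($i\in I$) list each element of $\mathbb Z_m$ exactly once;
* (C3) $g$ generates $\mathbb Z_m$.

**A running example (order 6).** Take $k=2$, $I=\mathbb Z_2$, $i*j=i+j$. We saw in Section 4 that $T_K$ has the cycles $\{(0,0)\}$ and one of length 3, so (K) holds. Take $m=4$, $\pi=(0\,1)$, $W_0=(2,1,3)$, $W_1=(0)$, $\delta_0=2$, $\delta_1=1$. For (C2), the sums inside runs are $2+1=3$ and $1+3=0$, and the $\delta$'s are $2,1$. Also $g=6+3=9=1$, and $f_0=2$, $l_0=0$ (end of $W_1$), $l_1=3$ (end of $W_0$).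

**Proposition 6.** Under (K), (C1), (C2), (C3), let $Q=\mathbb Z_m\cup\{\infty_i:i\in I\}$ and define, for $x,y\in\mathbb Z_m$,

* $x\circ y=x+w_{i,j}+w_{i,j+1}$ if $y-x=w_{i,j}$ with $j<q_i$;
* $x\circ y=\infty_{\pi(i)}$ if $y-x=w_{i,q_i}=l_{\pi(i)}$;
* $x\circ\infty_i=x+\delta_i$, $\quad\infty_i\circ x=x+f_i$, $\quad\infty_i\circ\infty_j=\infty_{i*j}$.

Then $Q$ is a quasigroup of order $n=m+k$, and its map $T$ has exactly three cycles: the fixed point $\{(\infty_0,\infty_0)\}$, a cycle $K'$ of length $k^2-1$ consisting of the other pairs $(\infty_i,\infty_j)$, and a main cycle $M$ of length $n^2-k^2$ consisting of all remaining pairs.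

*Proof.*

**Step 1: the table is a Latin square.** By (C1) each difference $y-x$ is exactly one $w_{i,j}$, so $\circ$ is well defined.

* Row $x\in\mathbb Z_m$. The finite columns give $x+(w_{i,j}+w_{i,j+1})$ for all $i$ and $j<q_i$, and each $\infty_{\pi(i)}$ once, hence each infinite point once because $\pi$ is a bijection. The columns $\infty_i$ give $x+\delta_i$. By (C2) each element of $\mathbb Z_m$ occurs once.
* Row $\infty_i$. The finite columns give $x+f_i$, which is all of $\mathbb Z_m$; the others give $\infty_{i*j}$, all infinite points since $K$ is a quasigroup.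
* Column $\infty_i$. The finite rows give $x+\delta_i$, which is all of $\mathbb Z_m$; the others give $\infty_{j*i}$, all infinite points.
* Column $y\in\mathbb Z_m$. The row $x=y-w_{i,j}$ with $j<q_i$ gives $x+w_{i,j}+w_{i,j+1}=y+w_{i,j+1}$. The rows $y-w_{i,q_i}$ give each infinite point once. The rows $\infty_i$ give $y+f_i=y+w_{i,1}$. Altogether the finite entries are $y+w_{i,j}$ with each $(i,j)$ used once, so by (C1) each element of $\mathbb Z_m$ occurs once.

**Step 2: the infinite pairs.** On pairs $(\infty_i,\infty_j)$ the map $T$ acts as $T_K$. By (K) this gives the fixed point $(\infty_0,\infty_0)$ and one cycle $K'$ of length $k^2-1$. Since $0\ne1$, the pair $(\infty_0,\infty_1)$ is in $K'$.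

**Step 3: one block of the main sequence.** We now write down the sequence that should run through all other pairs. The block $B_0$ starts with $\infty_0$, followed by $q_0+1$ elements of $\mathbb Z_m$, the first being $0$ and the successive differences being $w_{0,1},\dots,w_{0,q_0}$. Then comes $\infty_{\pi(0)}$, followed by $q_{\pi(0)}+1$ elements of $\mathbb Z_m$: the first is the element just before $\infty_{\pi(0)}$ plus $\delta_{\pi(0)}$, and the successive differences are given by $W_{\pi(0)}$. Continue with $\infty_{\pi^2(0)}$, and so on, until the last run $W_{\pi^{k-1}(0)}$ has been used. Let $v$ be the last element of $B_0$. On the way from $0$ to $v$ we added all $w_{i,j}$ and all $\delta_i$ except $\delta_0$, so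
$$v+\delta_0=g.\tag{2}$$
For $t\in\mathbb Z_m$ let $B_t=B_0+tg$, where $tg$ is added to the finite entries and the $\infty_i$ are fixed. Consider the cyclic sequence $B_0B_1B_2\cdots B_{m-1}$; after $B_{m-1}$ comes $B_0$ again, which is consistent with $B_m=B_0+mg=B_0$.

In the running example, with $\alpha=\infty_0$, $\beta=\infty_1$:
$$B_0=\alpha\,0\,2\,3\,2\,\beta\,3\,3,\quad B_1=\alpha\,1\,3\,0\,3\,\beta\,0\,0,\quad B_2=\alpha\,2\,0\,1\,0\,\beta\,1\,1,\quad B_3=\alpha\,3\,1\,2\,1\,\beta\,2\,2 .$$

**Step 4: the sequence obeys the recursion.** Every run is nonempty, so between successive $\infty$'s there are at least two finite elements. Hence each three consecutive terms have one of four forms: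

* $(x,y,z)$, all finite, with $y-x=w_{i,j}$ and $z-y=w_{i,j+1}$; then $z=x+w_{i,j}+w_{i,j+1}=x\circ y$.
* $(x,y,\infty_{\pi(i)})$ with $y-x=w_{i,q_i}$; then $x\circ y=\infty_{\pi(i)}$. (At the end of a block, $i=\pi^{k-1}(0)$ and $\pi(i)=0$, and the next block does start with $\infty_0$.)
* $(y,\infty_i,y+\delta_i)$; this is $y\circ\infty_i$. For $i\neq0$ it is how we built the block. For $i=0$ the term before $\infty_0$ at the start of $B_t$ is $v+(t-1)g$ and the term after it is $tg=v+(t-1)g+\delta_0$ by (2).
* $(\infty_i,x,x+f_i)$; this is $\infty_i\circ x$.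

So the sequence satisfies $s_{j+2}=s_j\circ s_{j+1}$ throughout.

**Step 5: it meets each remaining pair exactly once.** The period has
$$m\sum_i(q_i+2)=m(m+2k)=(m+k)^2-k^2=n^2-k^2$$
terms, because $\sum_iq_i=m$ by (C1). This is also the number of pairs in $Q^2$ not of the form $(\infty_i,\infty_j)$. Each such pair occurs: in the pairs that start in $B_0$ each difference $w_{i,j}$ occurs, and so do the types $(\infty_i,\text{finite})$ and $(\text{finite},\infty_i)$ for each $i$; and since $g$ generates $\mathbb Z_m$, all translates of these pairs occur. So each occurs exactly once, and they form one cycle $M$ of $T$. $\blacksquare$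

This is as far as symmetry can go. The $\infty$'s are closed under $\circ$, so the walk never passes between pairs of $\infty$'s and other pairs. Now we destroy the translation symmetry.

## 6. Two switches with interleaved pairs

To attach the fixed point $(\infty_0,\infty_0)$ to $M$ we want an intercalate containing the cell $(\infty_0,\infty_0)$, say with rows $\infty_0,a$ and columns $\infty_0,b$, where $a,b$ are finite. The entries are
$$\infty_0\circ\infty_0=\infty_0,\qquad a\circ\infty_0=a+\delta_0,\qquad \infty_0\circ b=b+f_0,\qquad a\circ b .$$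
We need $a\circ b=\infty_0$, that is $b=a+l_0$, and $b+f_0=a+\delta_0$, that is $\delta_0=f_0+l_0$. In the same way, attaching $K'$ through the cell $(\infty_0,\infty_1)$ leads to $\delta_1=f_0+l_1$.

One such switch is not enough. By Lemma 5 the first one multiplies $T$ by two transpositions. One is $\big((\infty_0,\infty_0)\,(a,\infty_0)\big)$, which merges the fixed point with $M$. The other is $\big((\infty_0,b)\,(a,b)\big)$, and both its points lie in $M$, so it *splits* $M$: we have gained nothing and still have three cycles. The second switch alone has the same defect. But if both are switched and the two harmful transpositions are interleaved along $M$ as in Lemma 4(c), they cancel in their effect on the number of cycles, and only the two useful merges remain. The translation parameters $a,a'$ are free, and we use this freedom to interleave.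

Let $r\ge1$ be least with $\pi^r(0)=1$, and put
$$C=\sum_{s=0}^{r-1}\sum_jw_{\pi^s(0),j}+\sum_{s=1}^{r-1}\delta_{\pi^s(0)} .$$
This is the position in $B_0$ just before $\infty_1$: starting from $0$ we have added the runs $W_0,W_{\pi(0)},\dots,W_{\pi^{r-1}(0)}$ and the jumps across the infinite points between them. In $B_t$ the term just before $\infty_1$ is therefore $C+tg$.

**Lemma 7.** Let $K$ satisfy (K), let $m\ge2$, and let data $\pi,W_i,\delta_i$ as in Section 5 satisfy (C1), (C2), (C3) and

* (C4) $\delta_0=f_0+l_0$ and $\delta_1=f_0+l_1$;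
* (C5) $\delta_0\neq0$ and $C\ne0$.

Then there is an Eulerian quasigroup of order $n=m+k$.

*Proof.* We use the quasigroup and the cycles of Proposition 6. A pair of $M$ *belongs* to the block containing its first term. Blocks are indexed cyclically by $t\in\mathbb Z_m$.

**Step 1: two intercalates.** Here we identify the cells to be switched. For $a\in\mathbb Z_m$ and $b=a+l_0$, the cells
$$(\infty_0,\infty_0),\ (a,\infty_0),\ (\infty_0,b),\ (a,b)$$
contain $\infty_0$ (as $0*0=0$), $a+\delta_0$, $b+f_0=a+l_0+f_0=a+\delta_0$, and $\infty_0$, respectively. For $a'\in\mathbb Z_m$ and $b'=a'+l_1$, the cells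
$$(\infty_0,\infty_1),\ (a',\infty_1),\ (\infty_0,b'),\ (a',b')$$
contain $\infty_1$ (as $0*1=1$), $a'+\delta_1$, $b'+f_0=a'+l_1+f_0=a'+\delta_1$, and $\infty_1$. Both are intercalates. If $b\neq b'$, the two sets of four cells are disjoint, so the second intercalate is untouched when the first is switched, and both can be switched. By Lemma 5 the resulting quasigroup has
$$T'=T\circ(P\,U)\circ(R\,S)\circ\big((\infty_0,\infty_0)\,(a,\infty_0)\big)\circ\big((\infty_0,\infty_1)\,(a',\infty_1)\big),\tag{3}$$
where
$$P=(\infty_0,b),\quad U=(a,b),\quad R=(a',b'),\quad S=(\infty_0,b').$$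
The four transpositions involve eight different points, so they commute and may be written in this order.

**Step 2: locate $P$ and $U$.** Here we find the stretch of $M$ between them. Let $a=0$ and $b=l_0$. The pair $P=(\infty_0,b)$ is the first pair of the block $t_P$ with $t_Pg=b$. The pair $U=(a,b)$ has difference $l_0$, the last difference before $\infty_0$, so $U$ consists of the last two terms of some block $t_U$. The next block starts with $\infty_0,(t_U+1)g$, so $(t_U+1)g=b+\delta_0=t_Pg+\delta_0$. By (C3) and (C5) write $\delta_0=\varepsilon g$ with $1\le\varepsilon\le m-1$. Then $t_U=t_P+\varepsilon-1$. Put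
$$J=\{t_P,\,t_P+1,\,\dots,\,t_P+\varepsilon-1\}\subset\mathbb Z_m .$$
Going forward along $M$ from $P$ to $U$, one passes exactly the pairs belonging to the blocks in $J$, except the very last pair $(b,\infty_0)$ of block $t_U$. Since $1\le\varepsilon\le m-1$, $J$ is a nonempty proper cyclic interval of $\mathbb Z_m$.

**Step 3: locate $R$ and $S$.** A pair $R=(a',b')$ with difference $l_1$ consists of the two terms just before $\infty_1$ in its block. If this block is $t_R$, then $b'=C+t_Rg$. The pair $S=(\infty_0,b')$ is the first pair of the block $t_S$ with $t_Sg=b'$. Write $C=\gamma g$ with $\gamma\in\mathbb Z_m$; by (C5), $\gamma\neq0$. So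
$$t_S=t_R+\gamma .$$

**Step 4: choose $a'$ so that the pairs interleave.** We need $t_R\in J$ with $t_R+\gamma\notin J$. Since $J$ is a nonempty proper cyclic interval, $t_P$ is the only $x\in J$ with $x-1\notin J$. If $J+\gamma=J$, then $t_P+\gamma\in J$ and $t_P+\gamma-1\notin J$ (because $t_P-1\notin J$), so $t_P+\gamma=t_P$ and $\gamma=0$, a contradiction. So $J+\gamma\neq J$; the two sets have the same size, hence some $t_R\in J$ has $t_R+\gamma\notin J$. Take this $t_R$ and set $b'=C+t_Rg$, $a'=b'-l_1$. We check what we need.

* $S$ belongs to a block outside $J$, while $P$ and $U$ belong to blocks in $J$. So $S\neq P,U$; in particular $b'\neq b$, as Step 1 requires.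
* $R$ belongs to a block in $J$ and is a pair of finite elements, so $R\neq P$, $R\neq S$ and $R\neq(b,\infty_0)$. By (C1), $l_0\ne l_1$, since they are entries at different places in the runs; so $R$ and $U$ have different differences and $R\neq U$.

Hence $R$ lies strictly between $P$ and $U$ on the way from $P$ to $U$, and $S$ does not. The cyclic order on $M$ is $P,R,U,S$.

**Step 5: count the cycles of $T'$.** By Lemma 4(c), $T\circ(P\,U)\circ(R\,S)$ has a single cycle on the points of $M$, besides $\{(\infty_0,\infty_0)\}$ and $K'$. The third transposition in (3) merges $\{(\infty_0,\infty_0)\}$ into it, since $(a,\infty_0)\in M$. The fourth merges $K'$ into it, since $(\infty_0,\infty_1)\in K'$ and $(a',\infty_1)\in M$. So $T'$ is a single $n^2$-cycle, and by (1) the switched quasigroup is Eulerian. $\blacksquare$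

**The running example, completed.** Here $\delta_0=2=f_0+l_0$ and $\delta_1=1=2+3=f_0+l_1$, so (C4) holds; $r=1$ and $C=2+1+3=6=2\neq0$, so (C5) holds. With $a=0$ we get $b=0$, $P=(\alpha,0)$ at the start of $B_0$ and $U=(0,0)$ at the end of $B_1$; so $J=\{0,1\}$, in agreement with $\varepsilon=2$. Since $g=1$, $\gamma=2$, and $t_R=0$ works because $0+2\notin J$. This gives $b'=2$ and $a'=2-3=3$: $R=(3,2)$ is in $B_0$ and $S=(\alpha,2)$ starts $B_2$. Reading the blocks in Section 5, the order $P,R,U,S$ is visible. Before switching, the cells $(\alpha,\alpha),(0,\alpha),(\alpha,0),(0,0)$ hold $\alpha,2,2,\alpha$ and the cells $(\alpha,\beta),(3,\beta),(\alpha,2),(3,2)$ hold $\beta,0,0,\beta$. After switching the table is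

| $\circ$ | 0 | 1 | 2 | 3 | $\alpha$ | $\beta$ |
|---|---|---|---|---|---|---|
| 0 | 2 | 0 | 3 | $\beta$ | $\alpha$ | 1 |
| 1 | $\beta$ | $\alpha$ | 1 | 0 | 3 | 2 |
| 2 | 1 | $\beta$ | $\alpha$ | 2 | 0 | 3 |
| 3 | 3 | 2 | 0 | $\alpha$ | 1 | $\beta$ |
| $\alpha$ | $\alpha$ | 3 | $\beta$ | 1 | 2 | 0 |
| $\beta$ | 0 | 1 | 2 | 3 | $\beta$ | $\alpha$ |

and the sequence from $\alpha,0$ is
$$\alpha\,0\,\alpha\,\alpha\,2\,\beta\,3\,3\,\alpha\,1\,3\,0\,3\,\beta\,\beta\,\alpha\,\beta\,0\,0\,2\,3\,2\,0\,1\,0\,\beta\,1\,1\,\alpha\,3\,1\,2\,1\,\beta\,2\,2\ (\alpha\,0\dots).$$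
It has 36 terms, and the six occurrences of $\alpha$ are followed by $0,\alpha,2,1,\beta,3$. So the starting pair $(\alpha,0)$ first returns after 36 steps, and $T'$ is a 36-cycle.

## 7. Quasigroups $K$ of orders 2, 3 and 4

To apply Lemma 7 we need some $K$ with property (K). Affine quasigroups were useless as Eulerian quasigroups because of fixed pairs; here a fixed pair is what we want.

For $k=2,3,4$ let $I=\mathbb F_k$ and $i*j=\kappa i+j$ with $\kappa=1,1,\omega$ respectively, where $\mathbb F_4=\{0,1,\omega,\omega^2\}$ and $\omega^2=\omega+1$. Since $\kappa\neq0$ these are quasigroups; clearly $0*j=j$, and $(0,0)$ is fixed by $T_K$. It remains to see that the orbit of $(0,1)$ contains all nonzero pairs.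

* $k=2$: the sequence is $0,1,1,(0,1)$, with pairs $01,11,10$.
* $k=3$: the sequence is $0,1,1,2,0,2,2,1,(0,1)$; its pairs $01,11,12,20,02,22,21,10$ are all eight nonzero pairs.
* $k=4$: we compute $\omega\cdot0+1=1$, $\ \omega\cdot1+1=\omega^2$, $\ \omega\cdot1+\omega^2=1$, $\ \omega\cdot\omega^2+1=1+1=0$, $\ \omega\cdot1+0=\omega$. So the sequence is $0,1,1,\omega^2,1,0,\omega,\dots$. The first five pairs $(0,1),(1,1),(1,\omega^2),(\omega^2,1),(1,0)$ have ratios (second over first) $\infty,1,\omega^2,\omega,0$, so they represent the five points of the projective line over $\mathbb F_4$, one each. The sixth pair is $(0,\omega)=\omega(0,1)$. Since $T_K$ is $\mathbb F_4$-linear, $T_K^{\,5e+j}(0,1)=\omega^e\,T_K^{\,j}(0,1)$. So the orbit contains all three nonzero multiples of each of the five pairs, which are all $15$ nonzero pairs.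

So (K) holds in all three cases.

## 8. Cutting a zigzag of $\mathbb Z_{2h}$ into runs

It remains to find runs. Conditions (C1) and (C2) ask for an ordering of $\mathbb Z_m$ whose neighbor sums are distinct. For $m=2h$ there is a natural one: put
$$z_{2i}=i,\qquad z_{2i+1}=h+i\qquad(0\le i\le h-1).$$
The sequence $z_0,\dots,z_{2h-1}=0,h,1,h+1,\dots,h-1,2h-1$ lists $\mathbb Z_{2h}$, and
$$z_j+z_{j+1}=h+j\pmod{2h}\qquad(0\le j\le 2h-2).\tag{4}$$
Indeed $z_{2i}+z_{2i+1}=h+2i$ and $z_{2i+1}+z_{2i+2}=h+2i+1$. The neighbor sums are thus all distinct, and the one missing residue is $h+(2h-1)=h-1$. Also $\sum_{x\in\mathbb Z_{2h}}x=h(2h-1)=h$ in $\mathbb Z_{2h}$.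

If we cut the zigzag into $k$ pieces, $k-1$ sums disappear from the list in (C2). Together with the missing $h-1$, that leaves exactly $k$ residues, which the $\delta_i$ must supply. Condition (C4) tells us how to assign two of them. Let the first piece be $(z_0)$ alone, used as the run before $\infty_0$, and let $W_0$ start with $z_1$; then $f_0+l_0=z_1+z_0=h$, the sum lost at this cut. Let the run before $\infty_1$ end with $z_{2h-1}$; then $f_0+l_1=h+(2h-1)=h-1$, the missing residue. So (C4) is met by $\delta_0=h$, $\delta_1=h-1$. In both families below $\pi(1)=0$, so the run before $\infty_0$ is $W_1$.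

**Odd $n\ge7$.** Take $k=3$, $m=n-3=2h$ with $h\ge2$, $\pi:0\to2\to1\to0$, and
$$W_0=(z_1,z_2)=(h,1),\qquad W_2=(z_3,\dots,z_{2h-1}),\qquad W_1=(z_0)=(0),$$
$$\delta_0=h,\qquad\delta_1=h-1,\qquad\delta_2=h+2 .$$
The runs are nonempty since $2h-1\ge3$.

* (C1): every $z_j$ is used once.
* (C2): by (4) the sums inside runs are $h+j$ for $j\in\{1,\dots,2h-2\}\setminus\{2\}$, since the cuts are after $z_0$ and after $z_2$. The $\delta_i$ supply $h+j$ for $j=0,\,2h-1,\,2$.
* (C3): $g=h+\big(h+(h-1)+(h+2)\big)=4h+1=1$.
* (C4): $f_0=h$, $l_0=0$ (end of $W_1$, as $\pi(1)=0$), $l_1=2h-1$ (end of $W_2$, as $\pi(2)=1$). So $f_0+l_0=h=\delta_0$ and $f_0+l_1=h-1=\delta_1$.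
* (C5): $\delta_0=h\neq0$. Here $r=2$ and $C=\sum W_0+\sum W_2+\delta_2=h+(h+2)=2$, because the entries of $W_0$ and $W_2$ are all of $\mathbb Z_{2h}$ except $0$. Since $2h\ge4$, $C\neq0$.

**Even $n\ge10$.** Take $k=4$, $m=n-4=2h$ with $h\ge3$, $\pi:0\to\omega\to\omega^2\to1\to0$, and
$$W_0=(z_1)=(h),\quad W_\omega=(z_2,\dots,z_{h+1}),\quad W_{\omega^2}=(z_{h+2},\dots,z_{2h-1}),\quad W_1=(z_0)=(0),$$
$$\delta_0=h,\quad\delta_1=h-1,\quad\delta_\omega=h+1,\quad\delta_{\omega^2}=h+(h+1)=1 .$$
All runs are nonempty: $W_{\omega^2}$ needs $h+2\le2h-1$, which is $h\ge3$.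

* (C1): every $z_j$ is used once.
* (C2): the cuts are after $z_0$, $z_1$ and $z_{h+1}$, so the sums inside runs are $h+j$ with $1\le j\le2h-2$ and $j\neq1,\,h+1$. The $\delta_i$ supply $h+j$ for $j=0,\,2h-1,\,1,\,h+1$.
* (C3): $g=h+\big(h+(h-1)+(h+1)+1\big)=4h+1=1$.
* (C4): $f_0=h$, $l_0=0$ (end of $W_1$), $l_1=2h-1$ (end of $W_{\omega^2}$), so $f_0+l_0=h=\delta_0$ and $f_0+l_1=h-1=\delta_1$.
* (C5): $\delta_0=h\neq0$. Here $r=3$ and $C=\sum W_0+\sum W_\omega+\sum W_{\omega^2}+\delta_\omega+\delta_{\omega^2}=h+(h+1)+1=2\neq0$.

**$n=6$.** This is the running example: $k=2$, $m=4$, $\pi=(0\,1)$, $W_0=(2,1,3)$, $W_1=(0)$, $\delta_0=2$, $\delta_1=1$. Conditions (C1)–(C5) were verified in Sections 5 and 6.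

**$n=8$.** Take $k=2$, $m=6$, $\pi=(0\,1)$, $W_0=(3)$, $W_1=(0,4,1,2,5)$, $\delta_0=2$, $\delta_1=0$.

* (C1): the entries are $3,0,4,1,2,5$.
* (C2): the sums inside runs are $0+4=4$, $4+1=5$, $1+2=3$, $2+5=1$; the $\delta$'s are $2,0$.
* (C3): $g=15+2=17=5$, a generator of $\mathbb Z_6$.
* (C4): $f_0=3$, $l_0=5$ (end of $W_1$), $l_1=3$ (end of $W_0$); $3+5=2=\delta_0$ and $3+3=0=\delta_1$.
* (C5): $\delta_0=2\neq0$; $r=1$ and $C=\sum W_0=3\neq0$.

*Proof of Theorem 1.* Lemma 7, with the quasigroups $K$ of Section 7 and the data above, gives Eulerian quasigroups of order $6$, of order $8$, of every odd order $n\ge7$ and of every even order $n\ge10$. The table in Section 1 gives order $5$. So there is an Eulerian quasigroup of every order $n\ge5$. Order $1$ is trivial, and orders $2,3,4$ are excluded by Proposition 2. $\blacksquare$
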